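\title{Exponential gaps in the minimum matrix representation of uniform closure operations}

\begin{abstract}
A matrix with $n$ columns represents the closure operation $\mathcal L_k^n$ if any $k$ columns determine a row while no $k-1$ columns determine any further column. Let $s(\mathcal L_k^n)$ be the least number of rows of such a matrix. Counting pairs of rows gives $s(\mathcal L_k^n)\ge\binom n{k-1}^{1/2}$, and it was conjectured that $\log_2 s(\mathcal L_{n/2}^n)=n/2+o(n)$. We disprove this by showing that $\liminf\frac1n\log_2 s(\mathcal L_{n/2}^n)\ge\frac12+2^{-44}$. More generally, the counting bound fails by an exponential factor exactly when $k/n$ stays away from $0$ and $1$. In that range $s(\mathcal L_k^n)$ is also exponentially smaller than $\binom n{k-1}$, and $\limsup\frac1n\log_2 s(\mathcal L_{n/2}^n)\le1-10^{-4}$. The lower bound is an entropy argument; the upper bound concatenates an algebraic-geometric code with a randomly relabeled affine plane.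
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a set of $n$ elements and let $M$ be an $m\times n$ matrix whose columns are indexed by $X$. The entries, which we call \emph{letters}, come from an arbitrary alphabet. A set $A\subseteq X$ \emph{implies} a column $c$ if $M$ has no two rows that are equal in every column of $A$ but different in column $c$. Let $\mathcal L_M(A)$ be the set of columns implied by $A$. The map $\mathcal L_M$ is a closure operation on $X$: it is monotone, $A\subseteq\mathcal L_M(A)$, and $\mathcal L_M(\mathcal L_M(A))=\mathcal L_M(A)$. We say that $M$ \emph{represents} it. For a closure operation $\mathcal L$ on $X$, let $s(\mathcal L)$ be the minimum number of rows of a matrix representing $\mathcal L$. A new row can only destroy implications, so $s(\mathcal L)$ measures how few rows can destroy every implication that $\mathcal L$ lacks while sparing those it has.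

For $1\le k\le n$, the \emph{uniform} closure operation $\mathcal L_k^n$ is defined by $\mathcal L_k^n(A)=A$ if $|A|<k$ and $\mathcal L_k^n(A)=X$ if $|A|\ge k$. Throughout, $r:=k-1$ and logarithms are to base $2$. Deleting a repeated row does not change $\mathcal L_M$, so we assume that the rows of every matrix are distinct. The \emph{agreement set} $\operatorname{ag}(x,y)\subseteq X$ of two rows is the set of columns in which they are equal.

\begin{lemma}\label{lem:char}
A matrix represents $\mathcal L_k^n$ if and only if
\begin{itemize}
\item[(a)] any two distinct rows agree in at most $r$ columns, and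
\item[(b)] every $r$-subset of $X$ is the agreement set of two rows.
\end{itemize}
\end{lemma}

\begin{proof}
Condition (a) says that two rows agreeing on $k$ columns are equal, that is, $\mathcal L_M(A)=X$ whenever $|A|\ge k$. Assume (a). If an $r$-set $B$ satisfies $\mathcal L_M(B)=B$, take a column $c\notin B$, which exists because $r<n$, and two rows that agree on $B$ and differ in $c$; by (a) their agreement set is exactly $B$. Conversely, assume (b), and let $|A|\le r$ and $c\notin A$. Extend $A$ to an $r$-set $B$ avoiding $c$. Two rows with agreement set $B$ show that $A$ does not imply $c$.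
\end{proof}

Different $r$-sets need different pairs of rows, so $\binom m2\ge\binom nr$. We call this the \emph{counting bound}. In the other direction, take for each $r$-set $B$ two rows that agree exactly on $B$, with disjoint alphabets for different $B$; rows belonging to different sets then agree nowhere. Hence
\begin{equation}\label{eq:trivial}
\binom nr^{1/2}\le s(\mathcal L_k^n)\le2\binom nr .
\end{equation}
Each side is essentially attained for a suitable $k$.

\begin{example}[$k=2$: the counting bound is attained]\label{ex:k2}
Index $\binom m2$ columns by the pairs of $m$ rows. In column $\{i,j\}$ give rows $i$ and $j$ the letter $0$ and every other row $l$ the letter $l$. For $m=4$, with the columns in the order $12,13,14,23,24,34$, this gives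
\[
\begin{pmatrix}
0&0&0&1&1&1\\
0&2&2&0&0&2\\
3&0&3&0&3&0\\
4&4&0&4&0&0
\end{pmatrix}.
\]
Rows $i$ and $j$ agree in column $\{i,j\}$ only. Deleting columns preserves (a) and (b), so $s(\mathcal L_2^n)$ is the least $m$ with $\binom m2\ge n$.
\end{example}

\begin{example}[$k=n$: one row per $r$-set is needed]\label{ex:kn}
The zero vector and the $n$ unit vectors represent $\mathcal L_n^n$. Conversely, choose for each column $c$ two rows that differ only in $c$, and join them by an edge. Along a cycle through this edge the letter in column $c$ would change exactly once, which is impossible. So the $n$ edges form a forest, and $s(\mathcal L_n^n)=n+1=\binom n{n-1}+1$.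
\end{example}

For $k=n/2$ the two sides of \eqref{eq:trivial} are $2^{n/2+o(n)}$ and $2^{n+o(n)}$. It is known that $s(\mathcal L_{n/2}^n)\le\binom n{n/2}+1$, and that $s(\mathcal L)\le(1+o(1))\binom n{n/2}$ for every closure operation $\mathcal L$ on $n$ elements. The upper construction in \eqref{eq:trivial} wastes almost all pairs of rows, while Example~\ref{ex:k2} wastes none. It is natural to guess that in the middle one can use all but a subexponential fraction of the pairs. This is Conjecture~3 of \cite{MM}:
\[
\log s(\mathcal L_{n/2}^n)=n/2+o(n)\qquad\text{as }n\to\infty\text{ through even integers.}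
\]
We show that it is false.

\begin{theorem}\label{thm:half}
For all sufficiently large even $n$,
\[
s(\mathcal L_{n/2}^n)>2^{\,2^{-44}n}\binom n{n/2-1}^{1/2}.
\]
Hence $\liminf\frac1n\log s(\mathcal L_{n/2}^n)\ge\frac12+2^{-44}$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For every $\nu\in(0,1]$ there are $\eta>0$ and $n_0$ such that, if $n\ge n_0$ and $\binom n{k-1}\ge2^{\nu n}$, then $s(\mathcal L_k^n)>2^{\eta n/2}\binom n{k-1}^{1/2}$.
\end{theorem}

\begin{theorem}\label{thm:upper}
For every $\varepsilon>0$ there are $\beta>0$ and $n_0$ such that, if $n\ge n_0$, $r\ge\varepsilon n$ and $n-r\ge\varepsilon n$, then $s(\mathcal L_k^n)\le2^{-\beta n}\binom n{k-1}$. Moreover $\limsup\frac1n\log s(\mathcal L_{n/2}^n)\le1-10^{-4}$.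
\end{theorem}

Thus neither $\frac12$ nor $1$ is the exponent of $s(\mathcal L_{n/2}^n)$. We do not determine the exact exponent. The results also identify the sequences $k(n)$ for which the counting bound is lost. Write $h(p)=-p\log p-(1-p)\log(1-p)$ for the binary entropy function, and recall that
\begin{equation}\label{eq:binom}
\frac{2^{nh(j/n)}}{n+1}\le\binom nj\le2^{nh(j/n)}\qquad(0\le j\le n).
\end{equation}

\begin{corollary}\label{cor:class}
Let $k=k(n)$. Then
\[
\liminf_{n\to\infty}\frac1n\Big(\log s(\mathcal L_k^n)-\frac12\log\binom n{k-1}\Big)>0
\]
if and only if $\liminf\min(k,n-k)/n>0$. In that case $s(\mathcal L_k^n)$ is also exponentially smaller than $\binom n{k-1}$.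
\end{corollary}

\begin{proof}
If $\liminf\min(k,n-k)/n>0$, there is $\varepsilon\in(0,\frac12]$ with $r\ge\varepsilon n$ and $n-r\ge\varepsilon n$ for large $n$. By \eqref{eq:binom}, $\binom nr\ge2^{nh(\varepsilon)}/(n+1)\ge2^{nh(\varepsilon)/2}$ for large $n$, and Theorems~\ref{thm:lower} and~\ref{thm:upper} apply. Otherwise $\min(k,n-k)/n\to0$ along a subsequence. There $h(r/n)\to0$, so $s(\mathcal L_k^n)\le2\binom nr=2^{o(n)}$ by \eqref{eq:trivial} and \eqref{eq:binom}, and the lower limit is at most $0$.
\end{proof}

Section~\ref{sec:model} shows the mechanism of the lower bound in the case of exact equality in the counting bound, where it takes one page. Section~\ref{sec:lower} makes it robust and proves Theorems~\ref{thm:half} and~\ref{thm:lower}. Section~\ref{sec:upper}, which is independent of the two before it, proves Theorem~\ref{thm:upper}.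

\section{Entropy and three inequalities}\label{sec:tools}

All random variables take finitely many values. The entropy $H(Z)=\mathbb E\log\frac1{f(Z)}$, where $f(z)=\Pr(Z=z)$, is at most the logarithm of the number of values of $Z$. The conditional entropy $H(Z\mid W)$ is the average over $w$ of the entropy of $Z$ given $W=w$. We use
\[
H(Z\mid W)\le H(Z)\le H(W)+H(Z\mid W),\qquad H(Z_1,\dots,Z_n\mid W)\le\sum_iH(Z_i\mid W).
\]
The mutual information is $I(Z;W)=H(Z)+H(W)-H(Z,W)\ge0$, and $I(Z;W\mid U)$ is its average over the values of $U$. It obeys the chain rule $I(Z,Z';W\mid U)=I(Z;W\mid U)+I(Z';W\mid Z,U)$, and it does not increase when $Z$ or $W$ is replaced by a function of itself. The total variation distance of two laws is the largest difference of the probabilities they give to one event. Pinsker's inequality says that the law of $(Z,W)$ is within total variation distance $\sqrt{\tfrac{\ln2}2\,I(Z;W)}\le0.6\sqrt{I(Z;W)}$ of the product of its marginals.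

\begin{lemma}\label{lem:elem}
\begin{itemize}
\item[(i)] Let $Z',Z''$ be drawn independently from the law of $Z$ given $W=w$, where $w$ is drawn from the law of $W$. Then $\Pr(Z'=Z'')\ge\sum_a\Pr(Z=a)^2$.
\item[(ii)] Let $P,Q$ be probability laws on a finite set, $\mathcal H$ a subset, and $\hat p=\sum_{a\in\mathcal H}P(a)Q(a)$. Then
\[
\hat p(1-\hat p)\le\sum_{a\in\mathcal H}\big[P(a)(1-P(a))+Q(a)(1-Q(a))\big].
\]
\item[(iii)] $h(p)\le3\sqrt{p(1-p)}$ for $p\in[0,1]$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The left side is $\sum_a\mathbb E_w\Pr(Z=a\mid w)^2$, and each term is at least $\Pr(Z=a)^2$ by Jensen's inequality.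

(ii) For $a\in\mathcal H$ we have $1-\hat p\le1-P(a)Q(a)\le(1-P(a))+(1-Q(a))$. Multiply by $P(a)Q(a)$, drop the factor $Q(a)$ from the first term and $P(a)$ from the second, and sum over $a$.

(iii) The inequality $\ln x\le x-1$ at $x=p^{-1/2}$ gives $p\ln\frac1p\le2(\sqrt p-p)$. Put $z=\sqrt{p(1-p)}$. Since $(\sqrt p+\sqrt{1-p})^2=1+2z$, adding the same bound for $1-p$ gives $h(p)\le2\log e\,(\sqrt{1+2z}-1)\le2z\log e\le3z$.
\end{proof}

We also use that $p\mapsto p(1-p)$ is $1$-Lipschitz on $[0,1]$.

\section{The model case: equality in the counting bound}\label{sec:model}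

\begin{proposition}\label{prop:model}
If a matrix with $m$ rows represents $\mathcal L_k^n$ and $\binom m2=\binom nr$, then $m\le729\,n^5$.
\end{proposition}

Example~\ref{ex:k2} shows that equality does occur for polynomially many rows. The idea is that two random rows already agree in about $r$ columns, the most that (a) permits. Conditioning them to share some information cannot lower the agreement probability in any column, so it cannot raise it in any column either. This forces each column to agree almost always or almost never, and then the agreement set is too predictable to range over many sets.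

\begin{proof}
Let $m\ge3$. By (b) and the equality, $\{x,y\}\mapsto\operatorname{ag}(x,y)$ is a bijection from pairs of rows to $r$-sets. Let $u,v$ be independent uniform rows, let $P_c$ be the law of the letter $u_c$, and put $p_c=\Pr(u_c=v_c)=\sum_aP_c(a)^2$. The agreement set has size $r$ if $u\ne v$ and $n$ if $u=v$, so
\[
\sum_cp_c=r+\frac{n-r}m .
\]
Fix a column $c_0$ and partition the letters occurring in it into $j$ classes. Let $u'$ be a uniform row and $u''$ a uniform row among those whose letter in $c_0$ lies in the same class. If the classes correspond to $m_1,\dots,m_j$ rows, then $\Pr(u'=u'')=\sum_i\frac{m_i}m\cdot\frac1{m_i}=\frac jm$. Writing $p_c'=\Pr(u'_c=u''_c)$, we get $\sum_cp'_c=r+(n-r)j/m$. By Lemma~\ref{lem:elem}(i), $p'_c\ge p_c$ for all $c$, and therefore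
\begin{equation}\label{eq:gain}
p'_{c_0}-p_{c_0}\le\frac{(n-r)(j-1)}m .
\end{equation}
If each letter is its own class, then $p'_{c_0}=1$, and \eqref{eq:gain} says that a column with far fewer than $m/n$ letters is almost constant. To treat columns with many letters, fix $\delta>0$, call $a$ \emph{heavy} if $P_{c_0}(a)\ge\delta$ and \emph{light} otherwise, make each heavy letter a class and put all light letters into one class. Then $j-1\le1/\delta$. A heavy letter $a$ contributes $P_{c_0}(a)$ to $p'_{c_0}$, and a light letter contributes $P_{c_0}(a)^2/P_{c_0}(\text{light})\ge P_{c_0}(a)^2$. So \eqref{eq:gain} gives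
\[
\sum_{a\text{ heavy}}P_{c_0}(a)(1-P_{c_0}(a))\le\frac n{\delta m}.
\]
Let $\hat p=\sum_{a\text{ heavy}}P_{c_0}(a)^2$. Then $0\le p_{c_0}-\hat p\le\delta$, and $\hat p(1-\hat p)\le2n/(\delta m)$ by Lemma~\ref{lem:elem}(ii) with $P=Q$. With $\delta=\sqrt{n/m}$ we obtain $p_{c_0}(1-p_{c_0})\le3\sqrt{n/m}$, for every column $c_0$.

Let $B=\operatorname{ag}(u,v)$. It is determined by the events $u_c=v_c$, so Lemma~\ref{lem:elem}(iii) gives $H(B)\le\sum_ch(p_c)\le3n(9n/m)^{1/4}$. Given $u\ne v$, the set $B$ is uniform on $\binom m2$ values, so $H(B)\ge(1-\frac1m)\log\binom m2\ge\frac23\log3>1$. Hence $1<81n^4\cdot9n/m$.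
\end{proof}

Suppose now only that $m\le2^{\eta n/2}\binom nr^{1/2}$. The useful pairs of rows may then be an exponentially small fraction of all pairs, and four things change.
\begin{itemize}
\item A random useful pair $(u,v)$ is not independent; it only has $I(u;v)\le\eta n$. We restore near independence column by column by conditioning (Section~\ref{ss:pin}).
\item The rows $u$ and $v$ have different laws. We resample each of them and combine the two bounds (Section~\ref{ss:resample}).
\item The errors are now of order $n$, and a gain of at most $1$ in a single column is invisible. We condition on the classes in $\tau n$ columns at once (Section~\ref{ss:resample}).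
\item The rows are not uniform and the conditioning is heavier, so the event $u'=u''$ needs its own estimate (Section~\ref{ss:coll}).
\end{itemize}

\section{The lower bound}\label{sec:lower}

Both lower bounds follow from one statement with four parameters: $\delta$ is the threshold for a heavy letter, $\mu$ the correlation tolerated in a column, $\sigma$ the fraction of columns sacrificed to remove correlation, and $\tau$ the fraction of columns conditioned on when resampling.

\begin{proposition}\label{prop:main}
Let $\nu\in(0,1]$ and $\delta,\mu,\sigma,\tau>0$ with $\sigma+\tau\le1$. Put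
\[
K=\lfloor2/\delta\rfloor+1,\qquad\eta=\sigma\mu,\qquad\rho=\frac1\tau\Big(2\sigma+2\delta+1.2\sqrt\mu+\frac{8\eta}\nu\Big),
\]
and assume
\begin{align}
(2\sigma+\tau)\log K&\le\nu/16,\label{eq:C1}\\
\sigma(2\log K+1)+3\sqrt{\rho+\delta+0.6\sqrt\mu}&<\nu.\label{eq:C2}
\end{align}
Then there is $n_0$ such that $s(\mathcal L_k^n)>2^{\eta n/2}\binom nr^{1/2}$ whenever $n\ge n_0$ and $\binom nr\ge2^{\nu n}$.
\end{proposition}

The proof occupies Sections~\ref{ss:pair}--\ref{ss:count}. In it, $o(1)$ denotes a quantity bounded by a function of $n$ and the parameters alone that tends to $0$ as $n\to\infty$; it does not depend on $k$ or on the matrix.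

\subsection{A nearly independent pair of rows}\label{ss:pair}

Let $N=\log\binom nr\ge\nu n$, let $M$ represent $\mathcal L_k^n$ with $m=s(\mathcal L_k^n)$ rows, and put $\ell=\log m$. Suppose, for contradiction, that
\[
\ell\le\frac N2+\frac{\eta n}2 .
\]
By (b), choose for each $r$-set $B$ an ordered pair $(u_B,v_B)$ of rows with agreement set $B$. Let $B$ be a uniform $r$-set and $(u,v)=(u_B,v_B)$. Since $B$ is a function of $(u,v)$, we have $H(u,v)\ge N$, while $H(u),H(v)\le\ell$. Thus $I(u;v)\le2\ell-N$ and $H(u)\ge H(u,v)-H(v)\ge N-\ell$, and symmetrically for $v$. Consequently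
\begin{equation}\label{eq:near}
\ell\ge\frac{\nu n}2,\qquad I(u;v)\le\eta n,\qquad\ell-H(u)\le\eta n,\qquad\ell-H(v)\le\eta n.
\end{equation}

\subsection{Pinning}\label{ss:pin}

Small $I(u;v)$ does not make $u_c$ and $v_c$ nearly independent in most columns. If two random vectors carry one common fair bit in every coordinate, their mutual information is $1$, and so is that of each coordinate pair. Conditioning on the bit removes all of it. We therefore condition on correlated columns one at a time until none is left. The alphabet is unbounded, so revealing letters would cost too much; we reveal only to which of at most $K$ classes a letter belongs.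

\medskip\noindent\emph{Classes.} Let $\Pi$ be a random variable, the \emph{pins}. Fix a column $c$ and a value $\pi$ of positive probability, and let $P_c,Q_c$ be the laws of $u_c,v_c$ given $\Pi=\pi$. The \emph{mass} of a set of letters is its $(P_c+Q_c)$-measure. A letter is \emph{heavy} if its mass is at least $\delta$, and \emph{light} otherwise. Each heavy letter forms a class. The light letters are added one by one to a class until its mass reaches $\delta$, and then a new class is opened; this yields classes of mass in $[\delta,2\delta)$ and possibly a last one of mass below $\delta$. The total mass is $2$, so there are at most $K$ classes; number them by $1,\dots,K$. Let $Y_c^u,Y_c^v$ be the classes of $u_c,v_c$. Given $\Pi=\pi$, they are functions of $u$ and of $v$ respectively. In Section~\ref{sec:model} one light class was enough. Here $u_c$ and $v_c$ might be equal light letters with high probability, and a single light class would hide this, whereas small classes expose it as correlation between $Y_c^u$ and $Y_c^v$.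

\medskip\noindent\emph{The procedure.} Start with $S=\emptyset$ and $\Pi$ constant. While some column $c\notin S$ has $I(Y_c^u;Y_c^v\mid\Pi)>\mu$, add $c$ to $S$, replace $\Pi$ by $(\Pi,Y_c^u,Y_c^v)$, and recompute all classes. Under the law conditioned on $\Pi=\pi$, two uses of the chain rule give
\begin{align*}
I(u;v)&=I(Y_c^u;v)+I(u;v\mid Y_c^u)\\
&=I(Y_c^u;v)+I(u;Y_c^v\mid Y_c^u)+I(u;v\mid Y_c^u,Y_c^v)\\
&\ge I(Y_c^u;Y_c^v)+I(u;v\mid Y_c^u,Y_c^v).
\end{align*}
Averaging over $\pi$, each step lowers $I(u;v\mid\Pi)$ by more than $\mu$. This quantity starts at most at $\eta n$ and stays nonnegative, so the procedure stops with $|S|\le\eta n/\mu=\sigma n$. From now on $\Pi$, $S$ and the classes are the final ones, and $R=X\setminus S$. Then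
\begin{equation}\label{eq:pinned}
I(Y_c^u;Y_c^v\mid\Pi)\le\mu\quad(c\in R),\qquad\Pi\text{ takes at most }K^{2\sigma n}\text{ values}.
\end{equation}

For $c\in R$ and a value $\pi$ define
\[
p_c=\Pr(u_c=v_c\mid\pi),\qquad\hat p_c=\sum_{a\text{ heavy}}P_c(a)Q_c(a),
\]
\[
V_c=\sum_{a\text{ heavy}}\big[P_c(a)(1-P_c(a))+Q_c(a)(1-Q_c(a))\big],
\]
and let $t_c$ be the total variation distance between the law of $(Y_c^u,Y_c^v)$ given $\pi$ and the product of its marginals. All four are functions of $\pi$, and $\mathbb E$ averages over $\Pi$. Pinsker's inequality for each $\pi$, Jensen's inequality and \eqref{eq:pinned} give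
\begin{equation}\label{eq:tc}
\mathbb E\,t_c\le0.6\sqrt\mu\qquad(c\in R).
\end{equation}
The number $\hat p_c$ is what independence predicts for $p_c$, and the prediction is accurate:
\begin{equation}\label{eq:phat}
|p_c-\hat p_c|\le\delta+t_c .
\end{equation}
Indeed, if $Y_c^u=Y_c^v$ is a heavy class then $u_c=v_c$, and this event has probability $\hat p_c$ under the product law, so $p_c\ge\hat p_c-t_c$. If $u_c=v_c$ then $Y_c^u=Y_c^v$, so $p_c\le\hat p_c+\sum_{y\text{ light}}P_c(y)Q_c(y)+t_c$. A light class $y$ has mass below $2\delta$, hence $P_c(y)Q_c(y)\le\frac14(P_c(y)+Q_c(y))^2\le\frac\delta2(P_c(y)+Q_c(y))$, and the sum over $y$ is at most $\delta$.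

The agreement set of $(u,v)$ always has exactly $r$ elements, so $\sum_{c\in X}\Pr(u_c=v_c\mid\pi)=r$ and $\sum_{c\in R}p_c\ge r-|S|$. With \eqref{eq:phat},
\begin{equation}\label{eq:sumphat}
\sum_{c\in R}\hat p_c\ge r-\sigma n-\delta n-\sum_{c\in R}t_c .
\end{equation}

\subsection{Resampling}\label{ss:resample}

The goal is to bound $V_c$, which controls $\hat p_c(1-\hat p_c)$ by Lemma~\ref{lem:elem}(ii). We can afford to condition on only $\tau n$ columns, so we take the worst ones. Let $w_c=\mathbb E\,V_c$, and let $T$ consist of the $\lfloor\tau n\rfloor$ columns of $R$ with the largest $w_c$. This is possible because $|R|\ge(1-\sigma)n\ge\tau n$, and $T$ does not depend on $\pi$. The average of $w_c$ over $T$ is at least its average over $R$, so for $\tau n\ge1$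
\begin{equation}\label{eq:top}
\sum_{c\in R}w_c\le\frac n{\lfloor\tau n\rfloor}\sum_{c\in T}w_c .
\end{equation}

Fix $\pi$. Draw $y$ from the law of $Y_T^u=(Y_c^u)_{c\in T}$ given $\pi$, and then draw $u',u''$ independently from the law of $u$ given $(\pi,y)$. Put $\kappa_u=\Pr(u'=u''\mid\pi)$. Both $u'$ and $u''$ are rows of $M$, so (a) gives
\[
\mathbb E\big[|\operatorname{ag}(u',u'')|\ \big|\ \pi\big]\le r+n\kappa_u .
\]
This is the one place where (a) is applied to pairs other than the chosen ones. We bound the left side from below, column by column, ignoring $S$. For $c\in R\setminus T$, Lemma~\ref{lem:elem}(i) bounds the agreement probability below by $\sum_{a\text{ heavy}}P_c(a)^2$. For $c\in T$, the letters $u'_c$ and $u''_c$ lie in the same class, so they are equal when $u'_c$ is heavy. This has probability $\sum_{a\text{ heavy}}P_c(a)=\sum_{a\text{ heavy}}\big[P_c(a)^2+P_c(a)(1-P_c(a))\big]$. Hence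
\[
\sum_{c\in R}\sum_{a\text{ heavy}}P_c(a)^2+\sum_{c\in T}\sum_{a\text{ heavy}}P_c(a)(1-P_c(a))\le r+n\kappa_u .
\]
The same construction for $v$, with $Y_T^v$, gives this inequality with $Q_c$ and $\kappa_v$. Add the two. Since $P_c(a)^2+Q_c(a)^2\ge2P_c(a)Q_c(a)$, the first sums add up to at least $2\sum_{c\in R}\hat p_c$, which by \eqref{eq:sumphat} nearly exhausts the budget $2r$:
\[
\sum_{c\in T}V_c\le2r-2\sum_{c\in R}\hat p_c+n(\kappa_u+\kappa_v)\le2\sigma n+2\delta n+2\sum_{c\in R}t_c+n(\kappa_u+\kappa_v).
\]
Averaging over $\Pi$ and using \eqref{eq:tc},
\begin{equation}\label{eq:wT}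
\sum_{c\in T}w_c\le n\big(2\sigma+2\delta+1.2\sqrt\mu+\mathbb E\kappa_u+\mathbb E\kappa_v\big).
\end{equation}

\subsection{Collisions are rare}\label{ss:coll}

Inequality \eqref{eq:wT} is empty if $u'=u''$ is likely. It is unlikely because $u$ is spread over about $2^\ell\ge2^{\nu n/2}$ rows, while by \eqref{eq:C1} the conditioning reveals at most $\nu n/16$ bits. We claim
\begin{equation}\label{eq:kappa}
\mathbb E\kappa_u,\ \mathbb E\kappa_v\le\frac{4\eta}\nu+o(1).
\end{equation}
By symmetry consider $u$. Let $f(x)=\Pr(u=x)$, call a row $x$ \emph{popular} if $f(x)\ge2^{-\nu n/4}$, and let $\xi$ be the probability that $u$ is popular. Split $H(u)=\sum_xf(x)\log\frac1{f(x)}$. Popular rows contribute at most $\xi\nu n/4$. The others, at most $m$ rows of total probability $1-\xi$, contribute at most $(1-\xi)\log\frac m{1-\xi}\le(1-\xi)\ell+1$ by concavity of the logarithm. Hence $\xi(\ell-\nu n/4)\le\ell-H(u)+1$, and \eqref{eq:near} gives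
\[
\xi\le\frac{\eta n+1}{\nu n/4}=\frac{4\eta}\nu+\frac4{\nu n}.
\]
Let $W=(\Pi,Y_T^u)$, and write $f(x\mid w)=\Pr(u=x\mid W=w)$ and $\phi(w)=\Pr(W=w)$. The resampling reproduces the joint law of $(W,u)$, so
\[
\mathbb E\kappa_u=\sum_w\phi(w)\sum_xf(x\mid w)^2=\mathbb E f(u\mid W),\qquad f(x\mid w)\le\min\{1,f(x)/\phi(w)\}.
\]
By \eqref{eq:pinned} and \eqref{eq:C1}, $W$ takes at most $K^{(2\sigma+\tau)n}\le2^{\nu n/16}$ values, so $\phi(W)\le2^{-\nu n/8}$ has probability at most $2^{-\nu n/16}$. If $u$ is not popular and $\phi(W)>2^{-\nu n/8}$, then $f(u\mid W)<2^{-\nu n/8}$. Therefore $\mathbb E\kappa_u\le\xi+2^{-\nu n/16}+2^{-\nu n/8}$, which proves \eqref{eq:kappa}.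

\subsection{The entropy of the agreement set}\label{ss:count}

Lemma~\ref{lem:elem}(ii), \eqref{eq:top}, \eqref{eq:wT} and \eqref{eq:kappa} give $\frac1n\sum_{c\in R}\mathbb E[\hat p_c(1-\hat p_c)]\le\rho+o(1)$. By \eqref{eq:phat}, $p_c(1-p_c)\le\hat p_c(1-\hat p_c)+\delta+t_c$, so with \eqref{eq:tc}
\[
\frac1n\sum_{c\in R}\mathbb E[p_c(1-p_c)]\le\rho+\delta+0.6\sqrt\mu+o(1).
\]
The set $B$ is determined by the indicators $B_c$ of the events $u_c=v_c$. For $c\in R$ the entropy of $B_c$ given $\pi$ is $h(p_c)$, and for $c\in S$ it is at most $1$. By Lemma~\ref{lem:elem}(iii), Jensen's inequality and the Cauchy--Schwarz inequality,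
\[
\sum_{c\in R}\mathbb E\,h(p_c)\le3\sum_{c\in R}\sqrt{\mathbb E[p_c(1-p_c)]}\le3\Big(n\sum_{c\in R}\mathbb E[p_c(1-p_c)]\Big)^{1/2}.
\]
Since $H(\Pi)\le2\sigma n\log K$ by \eqref{eq:pinned},
\[
\nu n\le N=H(B)\le H(\Pi)+|S|+\sum_{c\in R}\mathbb E\,h(p_c)\le n\Big[\sigma(2\log K+1)+3\sqrt{\rho+\delta+0.6\sqrt\mu+o(1)}\Big].
\]
For large $n$ this contradicts \eqref{eq:C2}, and Proposition~\ref{prop:main} is proved. \qed

\medskip
The hypothesis $\binom nr\ge2^{\nu n}$ entered twice: it made collisions rare, and it made $H(B)$ large. Example~\ref{ex:k2} shows that it cannot be dropped.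

\subsection{Choice of the parameters}\label{ss:param}

Condition \eqref{eq:C1} caps $\tau$ at order $1/\log K$, and $\rho$ contains $2\delta/\tau$. The two requirements are compatible because $\delta\log K\to0$ as $\delta\to0$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Choose $\delta\in(0,1]$ so small that, with $\tau=\nu/(32\log K)$, we have $2\delta/\tau+\delta\le\nu^2/144$. Next choose $\mu$ with $1.2\sqrt\mu/\tau+0.6\sqrt\mu\le\nu^2/144$. Finally choose $\sigma\le\nu/(64(\log K+1))$ with $2\sigma/\tau\le\nu^2/144$ and $8\sigma\mu/(\nu\tau)\le\nu^2/144$. As $K\ge3$, both $\sigma$ and $\tau$ are below $1/32$, so $\sigma+\tau\le1$. Condition \eqref{eq:C1} holds because $2\sigma\log K\le\nu/32$ and $\tau\log K=\nu/32$. In \eqref{eq:C2} the first term is at most $\nu/32$ and the radicand is at most $4\nu^2/144=\nu^2/36$, so the left side is at most $\nu/32+\nu/2<\nu$.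
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:half}]
By \eqref{eq:binom}, $\frac1n\log\binom n{n/2-1}\to1$, so $\binom n{n/2-1}\ge2^{\nu n}$ with $\nu=0.99$ for large $n$. Take
\[
\delta=2^{-13},\qquad\tau=2^{-8},\qquad\sigma=2^{-15},\qquad\mu=2^{-28}.
\]
Then $K=16385$, $\log K<14.001$ and $\eta=2^{-43}$. Condition \eqref{eq:C1} holds since $(2^{-14}+2^{-8})\cdot14.001<0.056<0.99/16$. The four terms of $\rho$ are $2^{-6}$, $2^{-4}$, $1.2\cdot2^{-6}$ and $2^{-32}/0.99$, so
\[
\rho\le0.015625+0.0625+0.01875+10^{-8}<0.09688 .
\]
Adding $\delta+0.6\sqrt\mu<0.0002$ keeps the radicand in \eqref{eq:C2} below $0.0971$, and $\sigma(2\log K+1)<0.001$. The left side of \eqref{eq:C2} is less than $0.001+3\sqrt{0.0971}<0.94<\nu$. Proposition~\ref{prop:main} gives the first claim with $\eta/2=2^{-44}$, and the second follows on taking logarithms.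
\end{proof}

\section{The upper bound}\label{sec:upper}

\subsection{Covering by random copies}

It suffices to find one matrix that satisfies (a) and has many more agreement sets of the maximum size than rows. Random copies of it then satisfy (b).

\begin{lemma}\label{lem:cover}
Let $M_0$ have $m_0$ rows and $n_0$ columns. Suppose that any two distinct rows agree in at most $r_0$ columns and that at least $D_0\ge1$ different $r_0$-sets are agreement sets. If $r_0\le r$ and $n_0-r_0\le n-r$, then
\[
s(\mathcal L_k^n)\le2n\,\frac{m_0}{D_0}\binom nr .
\]
\end{lemma}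

\begin{proof}
Add to $M_0$ exactly $r-r_0$ constant columns and $(n-r)-(n_0-r_0)$ columns with pairwise distinct entries. The new matrix has $n$ columns, its distinct rows agree in at most $r$ columns, and the number $D$ of $r$-sets that are agreement sets satisfies $D_0\le D\le\binom nr$. Take $J=\lceil n\binom nr/D\rceil\le2n\binom nr/D$ copies over disjoint alphabets, place the columns of each copy on $X$ by an independent uniform bijection, and stack the copies. Rows of different copies agree nowhere, so (a) holds. A fixed $r$-set is an agreement set of a given copy with probability $D/\binom nr$. The probability that some $r$-set is missed by all copies is at most $2^n\big(1-D/\binom nr\big)^J\le2^ne^{-n}<1$. So some stack satisfies (b), and it has $Jm_0$ rows.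
\end{proof}

We need $D_0/m_0$ exponential in $n_0$. A linear code $C$ whose nonzero words have at most $g$ zeros, and $W$ of them exactly $g$, has $|C|W/2$ pairs with the maximum agreement. But the agreement set of a pair is the zero set of its difference, so there are at most $W<|C|$ such sets. Linearity supplies the pairs and then identifies their agreement sets. We keep the pairs and separate the sets by replacing each symbol with a row of a small matrix through a random bijection.

The simplest code to start from evaluates the polynomials of degree at most $g$ at $b>g$ points of a finite field. A nonzero polynomial has at most $g$ zeros, and each $g$-set $E$ of points is the zero set of $\prod_{x_0\in E}(x-x_0)$, unique up to a scalar, so $W\ge\binom bg$. Here $b$ is limited by the size of the field. If the field grows with $b$, so does the small matrix, and a saving exponential in $b$ is no longer exponential in $n_0$. We need the same properties for unbounded $b$ over a fixed field, and curves with many points provide them. From now on $q=32$ and $\mathbb F=\mathbb F_{q^2}$.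

\subsection{The outer code}

We recall the standard facts. Let $F$ be a function field in one variable with constant field $\mathbb F$ and genus $\gamma$. Each place $\mathfrak p$ has a degree and a valuation $v_{\mathfrak p}$, and it is \emph{rational} if its degree is $1$. At a rational place, $f\in F$ with $v_{\mathfrak p}(f)\ge0$ has a value $f(\mathfrak p)\in\mathbb F$, linear in $f$, which is zero if and only if $v_{\mathfrak p}(f)>0$. A divisor is a finite integer combination of places, and degree extends additively. For $f\ne0$ the divisor $\operatorname{div}f=\sum v_{\mathfrak p}(f)\,\mathfrak p$ has degree $0$ and determines $f$ up to a factor in $\mathbb F^*$. Divisors are \emph{equivalent} if they differ by some $\operatorname{div}f$. The \emph{class number} is the number of classes of degree $0$; if $F$ has a rational place, adding multiples of it shows that every degree has that many classes. For a divisor $G$, the set $L(G)=\{f\ne0:\operatorname{div}f+G\ge0\}\cup\{0\}$ is a vector space over $\mathbb F$. Weak approximation says that for finitely many places and prescribed integers some $f$ has these integers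 as valuations. We use two deeper results.
\begin{itemize}
\item (Garcia--Stichtenoth \cite{GS}.) For each $j\ge1$ there is a function field over $\mathbb F_{q^2}$ with at least $(q-1)q^j$ rational places, of genus $\gamma=(q^{j/2}-1)^2$ for $j$ even and $\gamma=(q^{(j+1)/2}-1)(q^{(j-1)/2}-1)$ for $j$ odd. In both cases $\gamma<q^j$.
\item (Hasse--Weil.) The class number equals $\prod_{i=1}^{2\gamma}(1-\omega_i)$ with $|\omega_i|=q$, so it is at most $(q+1)^{2\gamma}$.
\end{itemize}

\begin{lemma}\label{lem:outer}
Let $b=31\cdot32^j$ and $g=b/8$, with $j$ large. There is a linear code $C\subseteq\mathbb F^b$ such that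
\begin{itemize}
\item[(i)] every nonzero codeword has at most $g$ zeros, and $|C|\le q^{2(g+1)}$;
\item[(ii)] two codewords with the same zero set of size $g$ are proportional;
\item[(iii)] the number $W$ of codewords with exactly $g$ zeros is at least $2^{0.2b}$.
\end{itemize}
\end{lemma}

\begin{proof}
Take the $j$-th field above and rational places $\mathfrak p_1,\dots,\mathfrak p_b$ in it; then $\gamma\le b/31$. Identify a $g$-set $E$ of these places with the divisor $\sum_{\mathfrak p\in E}\mathfrak p$. For polynomials all such $E$ were zero sets. Now only those in one divisor class will be, so we choose the richest class: some class of degree $g$ contains at least $\binom bg/33^{2\gamma}$ of them. Take a divisor $G_0$ in it and, by weak approximation, a function $f_0$ whose valuation at each $\mathfrak p_i$ is the coefficient of $\mathfrak p_i$ in $G_0$. Then $G=G_0-\operatorname{div}f_0$ is in the same class and involves no $\mathfrak p_i$. So every $f\in L(G)$ has $v_{\mathfrak p_i}(f)\ge0$, and we let $C=\{(f(\mathfrak p_i))_{i=1}^b:f\in L(G)\}$.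

Let $f\in L(G)$ be nonzero and let $E$ be the set of $\mathfrak p_i$ where it vanishes. The divisor $\operatorname{div}f+G$ is nonnegative, has degree $g$, and is at least $E$. Hence $|E|\le g$. In particular a codeword vanishing in the first $g+1$ coordinates is zero, so $\dim C\le g+1$, which gives (i). If $|E|=g$, then $\operatorname{div}f+G=E$, which determines $f$ up to a scalar and gives (ii). Conversely, if a $g$-set $E$ is equivalent to $G$, say $E-G=\operatorname{div}f$, then $f\in L(G)$ and its codeword vanishes exactly on $E$. By \eqref{eq:binom},
\[
\log W\ge\log\binom b{b/8}-\frac{2b}{31}\log33\ge\Big(h\big(\tfrac18\big)-\frac{2\log33}{31}\Big)b-\log(b+1).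
\]
Since $h(\frac18)>0.5435$ and $\frac{2\log33}{31}<0.3255$, this is at least $0.218b-\log(b+1)\ge0.2b$ for large $b$.
\end{proof}

\subsection{The inner matrix and concatenation}

The inner matrix must treat all pairs of distinct symbols alike, so that maximum agreement is preserved, yet record which pair it sees. The affine plane does both. Index $q^2$ rows by the points $z=(z_1,z_2)\in\mathbb F_q^2$, and take $q+1$ columns: column $x\in\mathbb F_q$ has entry $z_1x+z_2$, and column $\infty$ has entry $z_1$. Let $z\ne z'$. If $z_1=z_1'$, the rows agree in $\infty$ and in no column $x$. If $z_1\ne z_1'$, they agree only in $x=-(z_2-z_2')/(z_1-z_1')$. So distinct rows agree in exactly one column, and two pairs agree in the same column exactly when their differences are proportional, that is, when the lines through them have the same direction.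

Let $\varphi_1,\dots,\varphi_b:\mathbb F\to\mathbb F_q^2$ be independent uniform bijections. Replace the $i$-th symbol $a$ of each codeword by the inner row $\varphi_i(a)$. The result is a matrix with $|C|$ rows and $n_0=33b$ columns in $b$ blocks. Two distinct codewords with $e$ equal symbols give rows that agree in $e(q+1)+(b-e)=b+eq$ columns. As $e\le g$, this is at most $r_0:=b+gq=5b$, with equality if and only if $e=g$. Call an unordered pair of codewords \emph{good} if $e=g$; there are $|C|W/2$ good pairs.

\begin{lemma}\label{lem:distinct}
For some choice of the $\varphi_i$, at least $|C|W/4$ different $r_0$-sets are agreement sets.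
\end{lemma}

\begin{proof}
Fix a good pair $\{u,v\}$, let $w=v-u$, and let $E$ be its zero set. The agreement set determines $E$ as the set of blocks of full agreement. By Lemma~\ref{lem:outer}(ii), another good pair $\{u',v'\}$ can have the same agreement set only if $v'-u'=\lambda w$ with $\lambda\in\mathbb F^*$. There are at most $(q^2-1)|C|\le q^{2g+4}$ such \emph{rivals}. Fix one. In each block $i\notin E$ we have $u_i\ne v_i$ and $u_i'\ne v_i'$. Call the block \emph{tied} if $\{u_i,v_i\}=\{u_i',v_i'\}$. In a tied block the two pairs agree in the same column whatever $\varphi_i$ is, so we must show that such blocks are few. There are at most $2g$: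
\begin{itemize}
\item If $u'=u$, then $v'\ne v$ forces $\lambda\ne1$, so $v_i'-v_i=(\lambda-1)w_i\ne0$ for $i\notin E$, and no block is tied.
\item If $u'=v$, then $v'\ne u$ forces $\lambda\ne-1$, so $v_i'-u_i=(\lambda+1)w_i\ne0$ for $i\notin E$, and no block is tied.
\item Otherwise $u'-u$ and $u'-v$ are nonzero codewords. A tied block has $u_i'\in\{u_i,v_i\}$, so it is a zero of one of them, and each has at most $g$ zeros.
\end{itemize}
Let $i\notin E$ be untied. One of $u_i',v_i'$, call it $a$, lies outside $\{u_i,v_i\}$; let $a'$ be the other. Reveal $\varphi_i$ on the at most three symbols $u_i,v_i,a'$. Then $\varphi_i(a)$ is uniform on at least $q^2-3$ remaining points. The directions coincide only if $\varphi_i(a)$ is one of the $q-1$ other points on the line through $\varphi_i(a')$ with the direction of $\varphi_i(v_i)-\varphi_i(u_i)$. The probability is at most $\frac{q-1}{q^2-3}\le\frac1q$, as $q\ge3$.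

There are at least $b-3g$ untied blocks outside $E$, and the $\varphi_i$ are independent. So the expected number of rivals with the same agreement set as $\{u,v\}$ is at most
\[
q^{2g+4}\,q^{-(b-3g)}=q^{4+5g-b}=q^{4-3b/8}\le\tfrac12 .
\]
Each good pair therefore has an unshared agreement set with probability at least $\frac12$, and for some choice of the $\varphi_i$ at least half of the good pairs do.
\end{proof}

The proofs show what governs the constants. Lemma~\ref{lem:distinct} needs $g/b<\frac15$, Lemma~\ref{lem:outer} needs $h(g/b)>2\log(q+1)/(q-1)$, and $g/b=\frac18$ with $q=32$ meets both.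

\subsection{Proof of Theorem~\ref{thm:upper}}

Apply Lemma~\ref{lem:cover} to the concatenated matrix, with $m_0=|C|$, $D_0=|C|W/4$, $r_0=5b$ and $n_0-r_0=28b$. Whenever $b=31\cdot32^j$ is large, $5b\le r$ and $28b\le n-r$,
\[
s(\mathcal L_k^n)\le\frac{8n}W\binom nr\le8n\,2^{-0.2b}\binom nr .
\]
Take the largest such $b$. Then $32b$ violates one of the two conditions, so $b\ge\frac1{32}\min\big(\frac r5,\frac{n-r}{28}\big)$. Here the hypotheses $r\ge\varepsilon n$ and $n-r\ge\varepsilon n$ are used: they give $b\ge\varepsilon n/896$, which is large with $n$, and a saving of $8n\,2^{-\varepsilon n/4480}$. Any $\beta<\varepsilon/4480$ works for large $n$. (Without them the claim fails for $k=n$, by Example~\ref{ex:kn}.)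

For $r=n/2-1$ and large $n$ the minimum is $\frac{n/2+1}{28}>\frac n{56}$, so $b\ge n/1792$. With $\binom nr\le2^n$ this yields $\frac1n\log s(\mathcal L_{n/2}^n)\le1-\frac{0.2}{1792}+o(1)$, and $\frac{0.2}{1792}>10^{-4}$. \qed

\begin{thebibliography}{9}

\bibitem{GS}
Garcia and Stichtenoth, J. Number Theory \textbf{61} (1996), 248--273.

\bibitem{MM}
\emph{Minimum matrix representation of closure operations}, \texttt{http://www.renyi.hu/\~{}ohkatona/paper\_56.pdf}.

\end{thebibliography}
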